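# Closedness of $z[f]+w[f]$ in the Hardy space over the bidisk

## 1. Homogeneous polynomials: one angle per degree and a telescoping product

Let $H^2=H^2(\mathbb D^2)$ be the space of power series $\sum_{i,j\ge0}c_{ij}z^iw^j$ with $\sum|c_{ij}|^2<\infty$. We identify a function in $H^2$ with its boundary values in $L^2(\mathbb T^2)$, and $m$ denotes normalized Lebesgue measure on $\mathbb T$ or on $\mathbb T^2$. Multiplication by $z$ and by $w$ are isometries of $H^2$. For $0\ne f\in H^2$ let
$$[f]=\overline{f\cdot\mathbb C[z,w]}$$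
be the smallest closed subspace that contains $f$ and is invariant under both multiplications. Since the multiplications are isometric, $z[f]$ and $w[f]$ are closed. The question, taken from the paper "One Dimensional Perturbation of Invariant Subspaces in the Hardy Space over the Bidisk I", is whether the sum
$$z[f]+w[f]=\{zg+wh:\ g,h\in[f]\}$$
is closed for every $f\ne0$. A sum of two closed subspaces of a Hilbert space need not be closed: the two subspaces can meet at arbitrarily small angles. So the question is about angles.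

For $f=1$ we have $[f]=H^2$ and $zH^2+wH^2=\{h\in H^2:h(0)=0\}$, which is closed: collect all monomials containing $z$ in $zg$ and the remaining pure powers of $w$ in $wh$. The first case with content is a homogeneous polynomial.

**Proposition 1.** If $f\neq0$ is a homogeneous polynomial, then $z[f]+w[f]$ is closed.

**Step 1: reduce to one variable.** Write $f=\sum_{j=0}^n c_jz^jw^{n-j}$ and $p(\zeta)=\sum_j c_j\zeta^j$. Let $\mathcal P_k$ be the polynomials in $\zeta$ of degree at most $k$, with $\mathcal P_{-1}=\{0\}$, normed in $L^2(\sigma)$, $d\sigma=|p|^2dm$. To a homogeneous $h=\sum_i b_iz^iw^{k-i}$ of degree $k$ associate $b=\sum_i b_i\zeta^i\in\mathcal P_k$. On $\mathbb T^2$ we have $|fh|=|p(z\bar w)\,b(z\bar w)|$, and $(z,w)\mapsto z\bar w$ carries $m$ to $m$. Hence $\|fh\|_{H^2}=\|b\|_{L^2(\sigma)}$. Different degrees are orthogonal in $H^2$, so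
$$[f]\cong\bigoplus_{k\ge0}\mathcal P_k .$$
Multiplying $h$ by $w$ leaves $b$ unchanged, and multiplying $h$ by $z$ changes $b$ into $\zeta b$; both raise the degree by one. So in the slot $k\ge1$ the space $w[f]$ has component $\mathcal P_{k-1}\subset\mathcal P_k$, the space $z[f]$ has component $\zeta\mathcal P_{k-1}\subset\mathcal P_k$, and in the slot $0$ both are zero.

**Step 2: isolate the angle in each degree.** The two components have the common part $\zeta\mathcal P_{k-2}$, which has codimension one in each. Choose unit vectors $a_k,b_k$ with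
$$\mathcal P_{k-1}=\zeta\mathcal P_{k-2}\oplus\mathbb Ca_k,\qquad \zeta\mathcal P_{k-1}=\zeta\mathcal P_{k-2}\oplus\mathbb Cb_k,\qquad s_k=|\langle a_k,b_k\rangle| .$$

**Step 3: compute the angle by distances.** Let $\delta_k=\operatorname{dist}_{L^2(\sigma)}(1,\operatorname{span}\{\zeta,\dots,\zeta^k\})$. This is positive, because $1$ minus a combination of $\zeta,\dots,\zeta^k$ is a nonzero polynomial. Up to a unimodular factor, $a_k$ is the normalized component of $1$ orthogonal to $\zeta\mathcal P_{k-2}$, and that component has norm $\delta_{k-1}$. Since $b_k\perp\zeta\mathcal P_{k-2}$, it follows that $|\langle1,b_k\rangle|=\delta_{k-1}s_k$. Since $\zeta\mathcal P_{k-1}=\zeta\mathcal P_{k-2}\oplus\mathbb Cb_k$,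
$$\delta_k^2=\delta_{k-1}^2-|\langle1,b_k\rangle|^2=\delta_{k-1}^2(1-s_k^2).\tag{1}$$
The product telescopes:
$$\prod_{k=1}^N(1-s_k^2)=\frac{\delta_N^2}{\delta_0^2}.\tag{2}$$

**Step 4: bound the product from below.** Recall Jensen's formula in the form: if $h$ is a polynomial in one variable with $h(0)\ne0$, then $\int_{\mathbb T}\log|h|\,dm\ge\log|h(0)|$. Let $h\in1+\operatorname{span}\{\zeta,\dots,\zeta^N\}$. By Jensen's inequality for $\exp$ and then Jensen's formula,
$$\int|h|^2|p|^2dm\ge\exp\int(\log|h|^2+\log|p|^2)\,dm\ge\exp\int\log|p|^2dm .$$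
So $\delta_N^2\ge\exp\int\log|p|^2dm$. All factors in (2) lie in $(0,1]$, so each of them satisfies
$$1-s_k^2\ \ge\ c:=\frac{\exp\int\log|p|^2dm}{\int|p|^2dm}>0 .\tag{3}$$

**Step 5: conclude.** Let $s=\sup_ks_k\le\sqrt{1-c}<1$. Every $x\in\mathcal P_k=\mathcal P_{k-1}+\zeta\mathcal P_{k-1}$ has the form $x=y+\alpha a_k+\beta b_k$ with $y\in\zeta\mathcal P_{k-2}$, and
$$\|x\|^2\ge\|y\|^2+|\alpha|^2+|\beta|^2-2s|\alpha\beta|\ge(1-s)\bigl(\|y\|^2+|\alpha|^2+|\beta|^2\bigr).$$
So $x=u+v$ with $u=y+\alpha a_k\in\mathcal P_{k-1}$, $v=\beta b_k\in\zeta\mathcal P_{k-1}$ and $\|u\|^2+\|v\|^2\le\|x\|^2/(1-s)$. The bound does not depend on $k$. Applying this in every slot $k\ge1$ shows that $z[f]+w[f]$ corresponds to all of $\bigoplus_{k\ge1}\mathcal P_k$, which is closed. $\square$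

**Example.** Let $f=z+w$, so $p=1+\zeta$. The Gram matrix of $1,\zeta,\dots,\zeta^{n-1}$ in $L^2(|1+\zeta|^2dm)$ is tridiagonal, with $2$ on the diagonal and $1$ next to it. Its determinant is $n+1$, by the recursion $D_n=2D_{n-1}-D_{n-2}$ with $D_0=1$, $D_1=2$. A ratio of Gram determinants gives $\delta_N^2=(N+2)/(N+1)$. By (1), $1-s_k^2=k(k+2)/(k+1)^2$, so $s_k=1/(k+1)$. The full product is $\lim\delta_N^2/\delta_0^2=1/2$. Since $\int\log|1+\zeta|^2dm=0$, also $c=1/2$: for this $f$ the product of all the factors is exactly $c$.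

What used homogeneity? Step 1 cut the problem into finite-dimensional slots, with one line on each side in each slot. For general $f$ there are no slots, and the two families of lines become two infinite-dimensional spaces. Before dealing with that, let us see which property of $|p|^2dm$ made the argument work.

## 2. A measure on the torus for which the sum is not closed

Steps 1–3 never used the special form of $\sigma$. For a finite measure $\mu$ on $\mathbb T^2$ let $P^2(\mu)$ be the closure of $\mathbb C[z,w]$ in $L^2(\mu)$.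

**Proposition 2.** There is a finite measure $\mu$ on $\mathbb T^2$ such that $zP^2(\mu)+wP^2(\mu)$ is not closed.

**Step 1: set up the slots.** Choose distinct points $\zeta_1,\zeta_2,\dots$ in $\mathbb T$ and put the mass $2^{-j^2}$ at $\zeta_j$; call the sum $\nu$. Let $\mu$ be the image of $\nu\times m$ under $(\zeta,t)\mapsto(t\zeta,t)$, so that $z=t\zeta$ and $w=t$. Then $z^iw^j=t^{i+j}\zeta^i$, and
$$P^2(\mu)=\bigoplus_{k\ge0}t^k\mathcal P_k,\qquad \mathcal P_k\subset L^2(\nu).$$
Since $\nu$ has infinitely many atoms, a nonzero polynomial in $\zeta$ is nonzero in $L^2(\nu)$. Hence $a_k,b_k,s_k$ and $\delta_k>0$ can be defined as before, with $\nu$ in place of $\sigma$, and (1) holds.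

**Step 2: force $\sup s_k=1$.** The polynomial $h_N(\zeta)=\prod_{j\le N}(1-\bar\zeta_j\zeta)$ lies in $1+\operatorname{span}\{\zeta,\dots,\zeta^N\}$, vanishes at $\zeta_1,\dots,\zeta_N$ and satisfies $|h_N|\le2^N$ on $\mathbb T$. Therefore
$$\delta_N^2\le4^N\sum_{j>N}2^{-j^2}\le4^N\cdot2\cdot2^{-(N+1)^2}=2^{-N^2}.$$
If $1-s_k^2\ge\eta>0$ for all $k$, then (1) would give $\delta_N^2\ge\eta^N\delta_0^2$, which contradicts $\delta_N^2\le2^{-N^2}$ for large $N$. So $\sup_ks_k=1$, although each $s_k<1$ because $\delta_k>0$.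

**Step 3: the sum is not closed.** Suppose it were closed. By the open mapping theorem for $(g,h)\mapsto zg+wh$, there would be a constant $C$ such that every $x$ in the sum is $u+v$ with $u\in wP^2(\mu)$, $v\in zP^2(\mu)$ and $\|u\|\le C\|x\|$. Apply this to $x=t^k(a_k-\theta b_k)$ with $|\theta|=1$ chosen so that $\|x\|^2=2-2s_k$. Passing to the components in slot $k$ (a contraction), we may take $u=t^ku_0$, $v=t^kv_0$ with $u_0\in\mathcal P_{k-1}$, $v_0\in\zeta\mathcal P_{k-1}$. Then
$$a_k-u_0=\theta b_k+v_0\in\mathcal P_{k-1}\cap\zeta\mathcal P_{k-1}=\zeta\mathcal P_{k-2}.$$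
Since $a_k$ is a unit vector orthogonal to $\zeta\mathcal P_{k-2}$, we get $\|u_0\|\ge1$, so $1\le C\sqrt{2-2s_k}$ for every $k$. This is false because $\sup s_k=1$. $\square$

So an argument that uses only that we have two commuting isometries on a space generated by one vector cannot succeed. In Section 1 the decisive input was that $\log|p|^2$ is integrable, in Step 4. We now bring the general problem into a form where this input is visible.

## 3. Weights with integrable logarithm and the angle operator

**Definition.** A *weight* is a function $W\ge0$ on $\mathbb T^2$ with $W\in L^1$ and $\log W\in L^1$. In particular $W>0$ a.e. We write $L^2(W)=L^2(W\,dm)$ and $M=P^2(W)$ for the closure of $\mathbb C[z,w]$ in $L^2(W)$.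

**Lemma 1.** If $0\ne f\in H^2$, then $W=|f|^2$ is a weight.

*Proof.* The purpose is to show $\log|f|\in L^1(\mathbb T^2)$. Choose $a\in\mathbb D^2$ with $f(a)\ne0$, and let $P$ be the product Poisson kernel at $a$; it is bounded above and below by positive constants. Put $f_r(\cdot)=f(r\,\cdot)$, $r<1$, which is analytic near $\overline{\mathbb D}^2$. Subharmonicity of $\log|\cdot|$, applied in one variable and then in the other, gives $\log|f(ra)|\le\int P\log|f_r|\,dm$. For $r$ near $1$ the left side is finite, so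
$$\int P\log^-|f_r|\,dm\le\int P\log^+|f_r|\,dm-\log|f(ra)| .$$
As $r\to1$, $f_r\to f$ in $L^2$, and a.e. along a sequence. Since $|\log^+s-\log^+t|\le|s-t|$, the first term on the right tends to $\int P\log^+|f|\,dm\le\int P|f|\,dm<\infty$. The second tends to $-\log|f(a)|$. Fatou's lemma gives $\int P\log^-|f|\,dm<\infty$. As $P$ is bounded below, $\log^-|f|\in L^1$, and $\log^+|f|\le|f|\in L^1$. $\square$

The map $x\mapsto xf$ is a unitary from $L^2(|f|^2)$ onto $L^2(m)$, since $f\ne0$ a.e., and it commutes with multiplication by $z$ and $w$. It maps $P^2(|f|^2)$ onto $[f]$, the space $zM+wM$ onto $z[f]+w[f]$, and $1$ to $f$. So it suffices to study $zM+wM$ for $M=P^2(W)$. The gain is that multiplication by $z$ and $w$ is now *unitary* on the larger space $L^2(W)$, so negative powers are available.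

For a weight $W$ put
$$G(W)=\exp\int\log W\,dm,\qquad d_0(W)=\operatorname{dist}_{L^2(W)}(1,zM+wM),\qquad c(W)=\frac{G(W)}{d_0(W)^2},$$
where $d_0(W)>0$ will be shown in Lemma 2. For $W=|f|^2$ we write $c(f)$, and then
$$c(f)=\frac{\exp\int\log|f|^2dm}{\operatorname{dist}(f,z[f]+w[f])^2}\ge\frac{\exp\int\log|f|^2dm}{\|f\|^2}>0.$$
The spaces $zM$, $wM$ and $zwM$ are closed, and $zwM\subset zM\cap wM$. We remove this common part, as we did with $\zeta\mathcal P_{k-2}$.

**Definition.** Let
$$D=zwM,\qquad E_A=wM\ominus D,\qquad E_B=zM\ominus D,\qquad K=P_{E_B}|_{E_A}:E_A\to E_B .$$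

Thus $\langle Ke,y\rangle=\langle e,y\rangle$ for $e\in E_A$, $y\in E_B$, and $\|K\|$ is the cosine of the angle between $E_A$ and $E_B$. For $W=1$ we have $M=H^2$, $E_A=wH^2(w)$, $E_B=zH^2(z)$, $K=0$ and $G=d_0=c=1$. For $W=|f|^2$ with $f$ homogeneous, $E_A$ and $E_B$ are spanned by orthonormal systems, the copies of $a_k$ and of $b_k$ in slot $k$ for $k\ge1$. Then $K$ is diagonal with singular values $s_k$, and $c(f)$ is the constant $c$ of (3), since $f\perp z[f]+w[f]$ by degree.

Recall that for a trace class $T\ge0$ with eigenvalues $t_j$, the Fredholm determinant is $\det(1-T)=\prod_j(1-t_j)$. The Fredholm determinant is continuous in trace norm and multiplicative, and it is the ordinary determinant if $T$ lives on a finite-dimensional subspace. In the homogeneous case $\det(1-K^*K)=\prod_k(1-s_k^2)$.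

**Theorem 1.** Let $W$ be a weight and $M=P^2(W)$. Then $0<c(W)\le1$, $K$ is Hilbert–Schmidt, $\det(1-K^*K)\ge c(W)$ and $\|K\|^2\le1-c(W)<1$. Consequently $zM+wM$ is closed, $\dim M/(zM+wM)=1$, and $zM\cap wM=zwM$. In particular $z[f]+w[f]$ is closed for every nonzero $f\in H^2(\mathbb D^2)$.

So the answer to the question is yes, with an explicit bound on the angle. There are also supplements, which are not needed for that answer.

**Theorem 2.** In the setting of Theorem 1:

1. $\det(1-K^*K)=c(W)$.
2. With $R_z,R_w$ the multiplications on $M$, the operator $C=1-R_zR_z^*-R_wR_w^*+R_zR_wR_z^*R_w^*$ is Hilbert–Schmidt and $\|C\|_{HS}^2=1+2\|K\|_{HS}^2\le1+2\log\frac1{c(W)}$.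
3. $R_zR_z^*+R_wR_w^*\ge1-\sqrt{1-c(W)}$ on $zM+wM$.
4. The bound $\|K\|\le\sqrt{1-c}$ and (3) are asymptotically sharp among the spaces $[f]$: for each $\alpha\in(0,1)$ there are polynomials $f_n$ with $c(f_n)\to1-\alpha^2$ and $\|K_{f_n}\|\to\alpha$.
5. For $f\ne0$: $\{h\in H^2:zh,wh\in[f]\}=[f]$, and for all $(\lambda,\mu)\in\mathbb D^2$ the space $(z-\lambda)[f]+(w-\mu)[f]$ is closed of codimension $1$ in $[f]$.
6. There is a finite measure $\mu$ on $\mathbb T^2$ such that $zP^2(\mu)+wP^2(\mu)$ is not closed.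

Part 6 is Proposition 2. Sections 4–10 prove Theorem 1, and Sections 11–14 prove parts 1–5 of Theorem 2.

## 4. Gram determinants on the powers of $w$, and why they do not telescope

Put
$$\mathcal D=zw\,\mathbb C[z,w],\quad A=\operatorname{span}\{w^l:l\ge1\},\quad A_J=\operatorname{span}\{w,\dots,w^J\},\quad B=\operatorname{span}\{z^i:i\ge1\}.$$
In $L^2(W)$ we have $\overline{\mathcal D}=D$, $\overline{A+\mathcal D}=wM$ and $\overline{B+\mathcal D}=zM$. All distances below are in $L^2(W)$. For $a\in A$ let
$$q(a)=\operatorname{dist}(a,\mathcal D)^2,\qquad r(a)=\operatorname{dist}(a,\mathcal D+B)^2 .$$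
Each is a quadratic form $\|Pa\|^2$ with $P$ an orthogonal projection, and $r\le q$. They encode $K$: if $e=P_{D^\perp}a\in E_A$, then
$$q(a)=\|e\|^2,\qquad r(a)=\langle(1-K^*K)e,e\rangle.\tag{4}$$
The first identity is clear. For the second, $a-e\in D\subset zM$, so $r(a)=\operatorname{dist}(a,zM)^2=\operatorname{dist}(e,zM)^2$. Since $zM=D\oplus E_B$ and $e\perp D$, this equals $\|e\|^2-\|P_{E_B}e\|^2$.

**Definition.** For quadratic forms $0\le r'\le q'$ on a finite-dimensional space, with $q'$ positive definite, let $\det(r':q')$ be the determinant of the operator $S$ defined by $r'(x)=\langle Sx,x\rangle_{q'}$.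

Then $0\le S\le1$. For instance, on $\mathbb C^2$ with $q'(x)=|x_1|^2+|x_2|^2$ and $r'(x)=\frac12|x_1|^2+\frac13|x_2|^2$ we get $\det(r':q')=\frac16$. We write $\operatorname{Gram}_J(s)$ for the Gram matrix of a form $s$ in the basis $w,\dots,w^J$ of $A_J$, and use four facts.

(F1) $\det_{A_J}(r':q')=\det\operatorname{Gram}_J(r')/\det\operatorname{Gram}_J(q')$, because the first Gram matrix is the second composed with the matrix of $S$.

(F2) If $0\le r'\le r''$, then $\det\operatorname{Gram}_J(r')\le\det\operatorname{Gram}_J(r'')$. If $r''$ is positive definite, the ratio is $\det S\le1$. If $r''$ has a null vector, so has $r'$, and both determinants vanish.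

(F3) If forms converge pointwise on $A_J$, then by polarization their Gram matrices converge, and so do the Gram determinants.

(F4) If $s(x)=\operatorname{dist}(x,N)^2$ for a subspace $N$, then the Gram determinant of $x_1,\dots,x_n$ for $s$ is $\prod_i\operatorname{dist}(x_i,\operatorname{span}\{x_1,\dots,x_{i-1}\}+N)^2$. Indeed it is the ordinary Gram determinant of the vectors $Px_i$, where $P$ projects onto $N^\perp$, and the distance of $Px_i$ to the span of the previous $Px_j$ is $\operatorname{dist}(x_i,\operatorname{span}\{x_j:j<i\}+N)$.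

By (4), $\det_{A_J}(r:q)$ is the determinant of the compression of $1-K^*K$ to the finite-dimensional space $P_{D^\perp}A_J$. So our goal is
$$\textstyle\det_{A_J}(r:q)\ \ge\ c(W)\qquad\text{for all }J.\tag{5}$$
The natural attempt is to copy (2): compute both Gram determinants by (F4), in the order $w^J,w^{J-1},\dots,w$, and hope for cancellation. For $n,k\ge0$ let
$$\delta_{n,k}=\operatorname{dist}\bigl(1,\ \operatorname{span}\{w^l:1\le l\le n\}+\operatorname{span}\{z^iw^l:i\ge1,\ l\ge-k\}\bigr).$$
Note that $\mathcal D$ is spanned by the $z^iw^l$ with $i,l\ge1$, and $\mathcal D+B$ by those with $i\ge1$, $l\ge0$. Multiplying the factor of $w^j$ by the unitary $w^{-j}$ gives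
$$\det\operatorname{Gram}_J(q)=\prod_{j=1}^J\delta_{J-j,\,j-1}^2,\qquad\det\operatorname{Gram}_J(r)=\prod_{j=1}^J\delta_{J-j,\,j}^2 .$$
If $W=|f|^2$ with $f$ homogeneous, then monomials of different total degree are orthogonal in $L^2(W)$. Only $z^iw^{-i}$ with $1\le i\le k$ matter, and $\delta_{n,k}=\delta_k$ is the number of Section 1, independent of $n$. The quotient telescopes to $\delta_J^2/\delta_0^2$. For a general weight $\delta_{n,k}$ depends on both indices. In the numerator the indices add up to $J$, in the denominator to $J-1$, so no factor cancels by its form: for $J=2$ the quotient is $\delta_{1,1}^2\delta_{0,2}^2/(\delta_{1,0}^2\delta_{0,1}^2)$. Estimating the factors one at a time does not help either. Lemma 2 below gives $G(W)\le\delta_{n,k}^2\le\int W\,dm$, but this bounds the quotient from below only by $(G(W)/\int W\,dm)^J$, which tends to $0$ unless $W$ is constant.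

## 5. Adjoining the tail of high powers of $w$

The trouble is the first index $n=J-j$, which varies with $j$. If every power $w^l$ with $l>j$ were available at the stage of $w^j$, the first index would always be $\infty$. We arrange this by adding the missing powers to the subspaces from which distances are measured. Put $A_{>N}=\operatorname{span}\{w^l:l>N\}$, $\mathcal D_N=\mathcal D+A_{>N}$, and
$$q_N(a)=\operatorname{dist}(a,\mathcal D_N)^2,\qquad r_N(a)=\operatorname{dist}(a,\mathcal D_N+B)^2,$$
$$d_k=\operatorname{dist}\bigl(1,\ \operatorname{span}\{w^l:l\ge1\}+\operatorname{span}\{z^iw^l:i\ge1,\ l\ge-k\}\bigr).$$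
Then $r_N\le q_N\le q$ and $r_N\le r\le q$. For $k=0$ the subspace in the definition of $d_k$ consists of all polynomials vanishing at $0$, which are dense in $zM+wM$. So $d_0=d_0(W)$, and $d_k\le d_0$.

**Lemma 2.** $d_k^2\ge G(W)>0$ for all $k$. In particular $0<c(W)\le1$.

*Proof.* This is the two-variable form of Step 4 in Section 1. Let $h=1+p(w)+\sum_{i=1}^nz^ip_i(w)$ with $p\in w\mathbb C[w]$ and trigonometric polynomials $p_i$. For all but finitely many $w\in\mathbb T$ we have $1+p(w)\ne0$. For such $w$, $h(\cdot,w)$ is a polynomial in $z$ with value $1+p(w)$ at $z=0$, so $\int\log|h(z,w)|\,dm(z)\ge\log|1+p(w)|$. A second use of Jensen's formula gives $\int\log|1+p(w)|\,dm(w)\ge0$. Since $\log|h|$ is bounded above, Tonelli's theorem for the nonnegative function $\sup\log|h|-\log|h|$ shows that $\log|h|\in L^1(\mathbb T^2)$ and $\int\log|h|\,dm\ge0$. Now Jensen's inequality for $\exp$ gives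
$$\int|h|^2W\,dm\ge\exp\int(\log|h|^2+\log W)\,dm\ge G(W).$$
The infimum of the left side over all such $h$ with exponents of $w$ in the $p_i$ at least $-k$ is $d_k^2$. $\square$

Since $\delta_{n,k}\ge d_k$ and $\delta_{n,k}^2\le\|1\|^2=\int W\,dm$, the bounds quoted at the end of Section 4 are justified.

**The forms are positive definite.** This allows us to divide by Gram determinants. Let $0\ne a=\sum_{l\ge j}a_lw^l\in A$ with $a_j\ne0$. Multiplication by $w^{-j}$ turns $r(a)$ into the squared distance from $a_j+\sum_{l>j}a_lw^{l-j}$ to $\operatorname{span}\{z^iw^l:i\ge1,l\ge-j\}$, so $r(a)\ge|a_j|^2d_j^2>0$. If $j\le N$, the extra elements $w^l$, $l>N$, become positive powers of $w$, and in the same way $r_N(a)\ge|a_j|^2d_j^2>0$. So $r$ and $q$ are positive definite on every $A_J$, and $r_N$, $q_N$ are positive definite on $A_N$.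

**Lemma 3.** $\det_{A_N}(r_N:q_N)=d_N^2/d_0^2$. For $J\le N$, $\det_{A_J}(r_N:q_N)\ge d_N^2/d_0^2\ge c(W)$.

*Proof.* Use (F4) on $A_N$ in the order $w^N,w^{N-1},\dots,w$. The span of the previous vectors together with $A_{>N}$ is $\operatorname{span}\{w^l:l>j\}$, so
$$\det\operatorname{Gram}_N(q_N)=\prod_{j=1}^N\operatorname{dist}\bigl(w^j,\operatorname{span}\{w^l:l>j\}+\operatorname{span}\{z^iw^l:i\ge1,l\ge1\}\bigr)^2=\prod_{j=1}^Nd_{j-1}^2,$$
$$\det\operatorname{Gram}_N(r_N)=\prod_{j=1}^N\operatorname{dist}\bigl(w^j,\operatorname{span}\{w^l:l>j\}+\operatorname{span}\{z^iw^l:i\ge1,l\ge0\}\bigr)^2=\prod_{j=1}^Nd_j^2,$$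
after multiplication of each factor by $w^{-j}$. The quotient telescopes to $d_N^2/d_0^2$.

For $J\le N$, let $S$ be the operator of $r_N$ relative to $q_N$ on $A_N$, so $0<S\le1$. The operator relative to $q_N$ on $A_J$ is the compression of $S$ to $A_J$ in the $q_N$ inner product. By Cauchy interlacing, its $i$-th smallest eigenvalue is at least the $i$-th smallest eigenvalue of $S$. So its determinant is at least the product of the $J$ smallest eigenvalues of $S$, and this is at least $\det S$ because all eigenvalues are at most $1$. Finally $d_N^2\ge G(W)$ by Lemma 2. $\square$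

We have (5), but with $r_N,q_N$ in place of $r,q$. Replacing $r_N$ by $r$ is harmless, because $r\ge r_N$ goes in the right direction. Replacing $q_N$ by $q$ is not: $q_N\le q$, so we need $q_N\to q$. This amounts to $\bigcap_N\overline{\mathcal D_N}=D$, a statement that the tail disappears in the limit. We prove it first for well-behaved weights.

## 6. The tail disappears for weights bounded below with bounded marginal

Let $v(w)=\int W(z,w)\,dm(z)$ be the marginal of $W$; it lies in $L^1(\mathbb T)$.

**Lemma 4.** Suppose $W\ge\varepsilon>0$ and $v\le C$ a.e. Then $\det_{A_J}(r:q)\ge c(W)$ for all $J$.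

**Step 1: $\bigcap_{N\ge0}\overline{\mathcal D_N}=D$.** The inclusion $\supset$ is clear. Let $h$ lie in the intersection. Because $W\ge\varepsilon$, convergence in $L^2(W)$ implies convergence in $L^2(m)$. So $h\in H^2$. Taking the $z^0$-part $h\mapsto h(0,\cdot)$ is continuous from $H^2$ to $H^2(w)$, so $h(0,\cdot)\in w^{N+1}H^2(w)$ for every $N$, and therefore $h(0,\cdot)=0$.

It remains to approximate $h$ without pure powers of $w$. Since $h\in\overline{\mathcal D_0}$, there are polynomials $p_n(w)$ and $q_n(z,w)$ with $wp_n+zwq_n\to h$ in $L^2(W)$. This also converges in $H^2$, and taking $z^0$-parts, $wp_n\to h(0,\cdot)=0$ in $H^2(w)$. Now the bound on the marginal enters: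
$$\|wp_n\|_{L^2(W)}^2=\int_{\mathbb T}|p_n(w)|^2v(w)\,dm(w)\le C\|p_n\|_{H^2(w)}^2\to0 .$$
So $zwq_n\to h$ in $L^2(W)$, which means $h\in D$.

**Step 2: pass to the limit.** The closed spaces $\overline{\mathcal D_N}$ decrease to $D$, so their projections converge strongly to $P_D$, and $q_N\to q$ pointwise on $A_J$. For $N\ge J$, (F2), (F1) and Lemma 3 give
$$\det\operatorname{Gram}_J(r)\ge\det\operatorname{Gram}_J(r_N)\ge c(W)\det\operatorname{Gram}_J(q_N).$$
Let $N\to\infty$ and use (F3). $\square$

Both hypotheses were used, in opposite directions: the lower bound controls $H^2$ norms by $L^2(W)$ norms, and the marginal bound controls $L^2(W)$ norms of functions of $w$ by $H^2(w)$ norms. A weight $|f|^2$ need satisfy neither: $f=z-w$ has a zero set on $\mathbb T^2$, and $f=g(w)$ with $g\in H^2(w)$ unbounded has $v=|g|^2$ unbounded. We remove the two hypotheses in different ways.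

## 7. Removing the lower bound by $W+\frac1n$

**Lemma 5.** $\det_{A_J}(r:q)\ge c(W)$ holds for all $J$ and every weight $W$ with $v\le C$ a.e.

*Proof.* Let $W_n=W+\frac1n$. It is integrable, and $\log W\le\log W_n\le W_n$, so it is a weight. It satisfies the hypotheses of Lemma 4, with $\varepsilon=\frac1n$ and marginal at most $C+1$. The key observation is that $q_W(a)$ is an infimum over a set of polynomials that does not depend on the weight. Since $W_n\downarrow W$,
$$\lim_nq_{W_n}(a)=\inf_n\inf_{d\in\mathcal D}\int|a+d|^2W_n\,dm=\inf_{d\in\mathcal D}\inf_n\int|a+d|^2W_n\,dm=\inf_{d\in\mathcal D}\int|a+d|^2W\,dm=q_W(a).$$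
In the same way $r_{W_n}\to r_W$ pointwise and $d_0(W_n)^2\to d_0(W)^2$. Moreover $G(W_n)\ge G(W)$. By Lemma 4 for $W_n$,
$$\det\operatorname{Gram}_J(r_{W_n})\ge\frac{G(W)}{d_0(W_n)^2}\det\operatorname{Gram}_J(q_{W_n}).$$
Let $n\to\infty$ and use (F3), then (F1). $\square$

The order of limits matters here: we used the bound for $q$ at fixed $J$, after the tail was removed for each $W_n$.

## 8. From finite Gram determinants to $\det(1-K^*K)$

**Lemma 6.** If $v\le C$ a.e., then $K$ is Hilbert–Schmidt and $\det(1-K^*K)\ge c(W)$.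

**Step 1: identify the compressions.** Let $E_J=P_{D^\perp}A_J\subset E_A$. These spaces increase, and their union is dense in $E_A$ because $A+\mathcal D$ is dense in $wM$. By (4), $q(a)=\|P_{D^\perp}a\|^2$, and $q$ is positive definite on $A_J$. So $a\mapsto P_{D^\perp}a$ is a bijection $A_J\to E_J$, and $\dim E_J=J$. Let $T=K^*K$, let $P_J$ be the projection of $E_A$ onto $E_J$, and $T_J=P_JT|_{E_J}$. By (4) and Lemma 5,
$$\textstyle\det(1-T_J)=\det_{A_J}(r:q)\ge c:=c(W)>0 .$$

**Step 2: $T$ is trace class.** The eigenvalues of $T_J$ lie in $[0,1)$, and $x\le-\log(1-x)$ there, so $\operatorname{tr}T_J\le-\log\det(1-T_J)\le\log(1/c)$. Choose an orthonormal basis of $E_A$ whose first $J$ elements span $E_J$, for every $J$. In this basis $\operatorname{tr}T=\lim_J\operatorname{tr}T_J\le\log(1/c)$. So $T=K^*K$ is trace class and $K$ is Hilbert–Schmidt.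

**Step 3: the determinants converge.** We have $\|(1-P_J)T^{1/2}\|_{HS}^2=\operatorname{tr}T-\operatorname{tr}T_J\to0$. From
$$P_JTP_J-T=P_JT^{1/2}\cdot T^{1/2}(P_J-1)+(P_J-1)T^{1/2}\cdot T^{1/2}$$
the trace norm of $P_JTP_J-T$ is at most $2\|T^{1/2}\|_{HS}\|(1-P_J)T^{1/2}\|_{HS}\to0$. By continuity of the Fredholm determinant, $\det(1-T)=\lim_J\det(1-T_J)\ge c$. $\square$

## 9. An outer factor in $w$ that bounds the marginal

We cannot simply truncate a weight with unbounded marginal, because approximation from below does not interact well with the infima in Section 7. Instead we change the weight by a factor $|g(w)|^2$ with $g$ outer, which changes neither the space $M$ nor $c(W)$, up to unitary equivalence.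

**Lemma 7.** For every weight $W$ there is a weight $W'$ with $\int W'(z,\cdot)\,dm(z)\le1$ a.e., $c(W')=c(W)$, and a unitary $\Phi:L^2(W')\to L^2(W)$ commuting with multiplication by $z,w$ such that $\Phi(P^2(W'))=P^2(W)$.

**Step 1: construct $W'$ and $\Phi$.** Let $u=\max(1,v)\in L^1(\mathbb T)$, so $0\le\log u\le u$ and $\log u\in L^1$. Let $g=g(w)$ be the outer function with $|g|^2=1/u\le1$ on $\mathbb T$ and $g(0)>0$. Recall that then $|g|\le1$ on $\mathbb D$ and $\log g(0)=\int\log|g|\,dm$. Put $W'=|g|^2W$ and $\Phi x=gx$. Since $\log W'=\log W-\log u$, $W'$ is a weight. Its marginal is $v/u\le1$. The map $\Phi$ is unitary because $g\ne0$ a.e. Write $M=P^2(W)$. By definition $\Phi(P^2(W'))=\overline{g\,\mathbb C[z,w]}$, closure in $L^2(W)$.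

**Step 2: $H^\infty(w)\subset M$.** If $h\in H^\infty(w)$, its Fejér means $\sigma_nh$ are polynomials, bounded by $\|h\|_\infty$, converging to $h$ a.e. By dominated convergence with majorant $4\|h\|_\infty^2W$, $\sigma_nh\to h$ in $L^2(W)$.

**Step 3: $\Phi(P^2(W'))\subset M$, and $g-g(0)\in wM$.** For $p\in\mathbb C[z,w]$ the same argument gives $p\,\sigma_ng\to pg$ in $L^2(W)$, so $pg\in M$. Further, $(g-g(0))/w$ is analytic in $\mathbb D$ and bounded by $2\|g\|_\infty$, by the maximum principle. So it lies in $H^\infty(w)\subset M$, and $g-g(0)\in wM$.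

**Step 4: $1\in\overline{g\,\mathbb C[z,w]}$.** We approximate $1/g$ by bounded outer functions. For $k\ge1$ let $h_k\in H^\infty(w)$ be outer with $|h_k|=\min(k,1/|g|)\in[1,k]$ on $\mathbb T$ and $h_k(0)>0$. Since $|g\,\sigma_nh_k|\le k$, we get $g\,\sigma_nh_k\to gh_k$ in $L^2(W)$, so $gh_k\in\overline{g\,\mathbb C[z,w]}$. Moreover $|gh_k|\le1$, and
$$(gh_k)(0)=\exp\int\min\bigl(\log k-\tfrac12\log u,\,0\bigr)dm\to1$$
by dominated convergence, as the integrand lies between $-\frac12\log u$ and $0$ and tends to $0$. So $\|gh_k-1\|_{H^2(w)}^2\le2-2(gh_k)(0)\to0$. A subsequence converges to $1$ a.e., and $|gh_k-1|^2W\le4W$, so this subsequence converges to $1$ in $L^2(W)$.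

**Step 5: conclude.** The closed space $\overline{g\,\mathbb C[z,w]}$ is invariant under multiplication by $z,w$ and contains $1$, so it contains $M$. With Step 3, $\Phi(P^2(W'))=M$. Next, $G(W')=G(W)\exp\int\log|g|^2dm=g(0)^2G(W)$. The map $\Phi$ sends $1$ to $g$ and $zP^2(W')+wP^2(W')$ onto $zM+wM$. Since $g-g(0)\in wM$,
$$d_0(W')=\operatorname{dist}_{L^2(W)}(g,zM+wM)=\operatorname{dist}_{L^2(W)}(g(0),zM+wM)=g(0)\,d_0(W).$$
Hence $c(W')=c(W)$. $\square$

## 10. The angle bound and closedness for every weight

We now prove Theorem 1. Let $W$ be any weight.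

**Step 1: the bound on $K$.** Lemma 2 gives $0<c(W)\le1$. The operator $K$ is defined from $M$ and the multiplications by $z,w$ only, so the unitary $\Phi$ of Lemma 7 carries $K$ for $W'$ to $K$ for $W$. Lemma 6 applies to $W'$. Therefore $K$ is Hilbert–Schmidt and $\det(1-K^*K)\ge c(W')=c(W)$. This determinant is the product of the numbers $1-s^2\in[0,1]$ over the singular values $s$ of $K$, so each factor is at least $c(W)$. Thus $\|K\|^2\le1-c(W)<1$.

**Step 2: $E_A+E_B$ is closed and the sum is direct.** For $e\in E_A$ and $y\in E_B$ we have $|\langle e,y\rangle|=|\langle Ke,y\rangle|\le\|K\|\|e\|\|y\|$, so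
$$\|e+y\|^2\ge\|e\|^2+\|y\|^2-2\|K\|\|e\|\|y\|\ge(1-\|K\|)(\|e\|^2+\|y\|^2).$$
Hence $E_A\cap E_B=0$. If $e_n+y_n$ is a Cauchy sequence, so are $e_n$ and $y_n$; hence $E_A+E_B$ is closed.

**Step 3: put $D$ back.** Since $wM=D\oplus E_A$ and $zM=D\oplus E_B$,
$$zM+wM=D\oplus(E_A+E_B)$$
is closed. Also $(zM\cap wM)\ominus D=E_A\cap E_B=0$, so $zM\cap wM=D=zwM$.

**Step 4: codimension.** The closed space $zM+wM$ contains all polynomials vanishing at $0$. So $\mathbb C1+(zM+wM)$ is closed, contains all polynomials, and equals $M$. Since $d_0(W)>0$, $1\notin zM+wM$, and the codimension is $1$.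

**Step 5: back to $f$.** For $0\ne f\in H^2$, $W=|f|^2$ is a weight by Lemma 1, and the unitary $x\mapsto xf$ of Section 3 carries $zM+wM$ onto $z[f]+w[f]$. So $z[f]+w[f]$ is closed. $\blacksquare$

## 11. The determinant equals $c(W)$

We prove part 1 of Theorem 2. Only $\det(1-K^*K)\le c(W)$ remains. The plan is to return to the exact value $d_J^2/d_0^2$ of Lemma 3 and to read it as a Schur complement of $1-K^*K$.

**Step 1: split $E_A$.** Let $S=1-K^*K\ge c(W)$ on $E_A$, $E_{>J}=\overline{P_{D^\perp}A_{>J}}$ and $F_J=E_A\ominus E_{>J}$. Then $\overline{\mathcal D_J}=D\oplus E_{>J}$. The space $P_{D^\perp}A_J+E_{>J}$ is dense in $E_A$, and it is closed as the sum of a finite-dimensional and a closed space; so it equals $E_A$. Hence $a\mapsto e:=P_{F_J}P_{D^\perp}a$ maps $A_J$ onto $F_J$. Since $\|e\|^2=\operatorname{dist}(a,\mathcal D_J)^2=q_J(a)$ and $q_J$ is positive definite on $A_J$, the map is a bijection.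

**Step 2: identify the Schur complement.** For $x\in E_A$ we have $\langle Sx,x\rangle=\operatorname{dist}(x,zM)^2$, as in the proof of (4). Moreover $a-e\in D+E_{>J}\subset zM+E_{>J}$, and $zM+E_{>J}$ has the same closure as $\mathcal D_J+B$. So
$$\inf_{y\in E_{>J}}\langle S(e+y),e+y\rangle=\operatorname{dist}(e,zM+E_{>J})^2=\operatorname{dist}(a,zM+E_{>J})^2=r_J(a).$$
Write $S$ in blocks $S_{11},S_{12},S_{21},S_{22}$ with respect to $F_J\oplus E_{>J}$. The block $S_{22}\ge c(W)$ is invertible, and the infimum on the left is $\langle\Sigma e,e\rangle$ with the Schur complement $\Sigma=S_{11}-S_{12}S_{22}^{-1}S_{21}$. By Lemma 3 with $N=J$, $\det\Sigma=\det_{A_J}(r_J:q_J)=d_J^2/d_0^2$.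

**Step 3: compare determinants.** We have
$$S=\begin{pmatrix}1&S_{12}S_{22}^{-1}\\0&1\end{pmatrix}\begin{pmatrix}\Sigma&0\\0&S_{22}\end{pmatrix}\begin{pmatrix}1&0\\S_{22}^{-1}S_{21}&1\end{pmatrix}.$$
The triangular factors are the identity plus a nilpotent operator of finite rank, since $\dim F_J=J$; their determinants are $1$. By multiplicativity $\det S=\det S_{22}\cdot d_J^2/d_0^2$. As $S_{22}$ is $1$ minus a nonnegative trace class operator and $S_{22}\ge0$, $\det S_{22}\le1$. So $\det S\le d_J^2/d_0^2$ for every $J$.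

**Step 4: let $J\to\infty$.** The numbers $d_J$ decrease to the distance in $L^2(W)$ from $1$ to the span of $\{z^iw^l:i\ge1,\ l\in\mathbb Z\}\cup\{w^l:l\ge1\}$. The exponents form a half-plane $\mathcal S\subset\mathbb Z^2$: it is closed under addition, and $\mathbb Z^2$ is the disjoint union of $\mathcal S$, $-\mathcal S$ and $\{0\}$. The Helson–Lowdenslager theorem (Acta Math. 99 (1958)) states that for such $\mathcal S$ and $0\le W\in L^1$, the infimum of $\int|1+p|^2W\,dm$ over trigonometric polynomials $p$ with frequencies in $\mathcal S$ is $\exp\int\log W\,dm$. So $d_J^2\to G(W)$ and $\det S\le G(W)/d_0^2=c(W)$. $\square$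

## 12. The operator $C$ and the lower bound for $R_zR_z^*+R_wR_w^*$

We prove parts 2 and 3 of Theorem 2. Since $R_z,R_w$ are commuting isometries on $M$,
$$R_zR_z^*=P_{zM},\quad R_wR_w^*=P_{wM},\quad R_zR_wR_z^*R_w^*=(R_zR_w)(R_zR_w)^*=P_{zwM}.$$
So $C=1-P_{zM}-P_{wM}+P_{zwM}$.

**Step 1: compute $C$ on the pieces of $M$.** By Theorem 1, $M$ is the orthogonal sum of $D$, $E=E_A+E_B$ and the line $M\ominus(zM+wM)$. On $D$ we have $C=1-1-1+1=0$, and on the line $C=1$. A vector of $E$ is orthogonal to $D$, so $C=1-P_{E_A}-P_{E_B}$ on $E$. For $e\in E_A$ this gives $Ce=-Ke$, and for $y\in E_B$ it gives $Cy=-K^*y$, since $K^*=P_{E_A}|_{E_B}$.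

**Step 2: pass to a block matrix.** The map $(e,y)\mapsto e+y$ is an isomorphism of $E_A\oplus E_B$ onto $E$, because $\|K\|<1$. So $C|_E$ is similar to
$$\begin{pmatrix}0&-K^*\\-K&0\end{pmatrix},\tag{6}$$
and $C^2|_E$ is similar to $K^*K\oplus KK^*$, which is trace class. As $C$ is self-adjoint, $\|C\|_{HS}^2=\operatorname{tr}C^2=1+2\|K\|_{HS}^2$. From $x\le-\log(1-x)$ on $[0,1)$, applied to the eigenvalues of $K^*K$, and Theorem 1, $\|K\|_{HS}^2\le-\log\det(1-K^*K)\le\log\frac1{c(W)}$. This proves part 2.

**Step 3: the lower bound.** The matrix (6) is self-adjoint of norm $\|K\|$, so the self-adjoint operator $C|_E$ has spectrum in $[-\|K\|,\|K\|]$. On $zM+wM=D\oplus E$ the operator $R_zR_z^*+R_wR_w^*=P_{zM}+P_{wM}$ equals $2$ on $D$ and $1-C$ on $E$. Hence it is at least $1-\|K\|\ge1-\sqrt{1-c(W)}$. This proves part 3. $\square$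

## 13. Asymptotic sharpness from homogeneous polynomials

We prove part 4 of Theorem 2 with the family from Section 1. Fix $\alpha\in(0,1)$ and let $f_n=\sum_{j=0}^n\alpha^jz^jw^{n-j}$.

**Step 1: compute $c(f_n)$.** On $\mathbb T^2$, $|f_n|=|p_n(z\bar w)|$ with $p_n(\zeta)=\frac{1-(\alpha\zeta)^{n+1}}{1-\alpha\zeta}$. This polynomial has no zero in $\overline{\mathbb D}$ and $p_n(0)=1$, so $\int\log|f_n|^2dm=\log|p_n(0)|^2=0$. By degree $f_n\perp z[f_n]+w[f_n]$, so the distance in $c(f_n)$ is $\|f_n\|$, and
$$c(f_n)=\|f_n\|^{-2}=\frac{1-\alpha^2}{1-\alpha^{2n+2}}\to1-\alpha^2 .$$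

**Step 2: bound $\|K_{f_n}\|$ from below.** The space $zw[f_n]$ lives in degrees at least $n+2$. So in the picture of $[f_n]$, $wf_n\in E_A$ and $zf_n\in E_B$. The coefficients of $z^jw^{n+1-j}$ in $wf_n$ and $zf_n$ are $\alpha^j$ for $0\le j\le n$ and $\alpha^{j-1}$ for $1\le j\le n+1$, so $\langle wf_n,zf_n\rangle=\sum_{j=1}^n\alpha^{2j-1}=\alpha\frac{1-\alpha^{2n}}{1-\alpha^2}$. Hence
$$\|K_{f_n}\|\ge\frac{|\langle wf_n,zf_n\rangle|}{\|f_n\|^2}=\frac{\alpha(1-\alpha^{2n})}{1-\alpha^{2n+2}}\to\alpha .$$
Theorem 1 gives $\|K_{f_n}\|\le\sqrt{1-c(f_n)}\to\alpha$. So $\|K_{f_n}\|\to\alpha$.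

**Step 3: sharpness of part 3.** Conjugation by $\operatorname{diag}(1,-1)$ changes the sign of the matrix (6), so its spectrum is symmetric about $0$; as it is self-adjoint with norm $\|K\|$, its spectrum contains $\|K\|$. Hence the spectrum of $R_zR_z^*+R_wR_w^*$ on $zM+wM$ has infimum exactly $1-\|K\|$. For $f_n$ this tends to $1-\alpha$, which is also the limit of $1-\sqrt{1-c(f_n)}$. $\square$

## 14. Division by $z$ and $w$, and other base points

We prove part 5 of Theorem 2, using the last two conclusions of Theorem 1.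

**Step 1: division.** Suppose $h\in H^2$ and $zh,wh\in[f]$. Then $zwh=w(zh)=z(wh)$ lies in $z[f]\cap w[f]$, which is $zw[f]$ by Theorem 1. So $h\in[f]$. The reverse inclusion is the invariance of $[f]$.

**Step 2: a unitary that moves $(\lambda,\mu)$ to $0$.** Let $(\lambda,\mu)\in\mathbb D^2$, $\varphi_\lambda(z)=\frac{\lambda-z}{1-\bar\lambda z}$, $\Psi(z,w)=(\varphi_\lambda(z),\varphi_\mu(w))$, and let
$$k(z,w)=\frac{\sqrt{(1-|\lambda|^2)(1-|\mu|^2)}}{(1-\bar\lambda z)(1-\bar\mu w)}$$
be the normalized reproducing kernel at $(\lambda,\mu)$. Put $Uh=k\cdot(h\circ\Psi)$. On $\mathbb T^2$, $|k|^2$ is the Poisson kernel at $(\lambda,\mu)$, and $\Psi$ carries $|k|^2dm$ to $m$, so $U$ is isometric on $H^2$. From $1-\bar\lambda\varphi_\lambda(z)=\frac{1-|\lambda|^2}{1-\bar\lambda z}$ and the same identity in $w$ we get $k\cdot(k\circ\Psi)=1$. With $\Psi\circ\Psi=\mathrm{id}$ this gives $U^2=1$. So $U$ is unitary.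

**Step 3: $U[f]=[Uf]$.** For a polynomial $p$, $p\circ\Psi$ is analytic near $\overline{\mathbb D}^2$, hence a uniform limit on $\overline{\mathbb D}^2$ of polynomials. Therefore $U(pf)=(p\circ\Psi)\,Uf\in[Uf]$, so $U[f]\subset[Uf]$. Likewise $(p\circ\Psi)f\in[f]$ and $p\,Uf=U((p\circ\Psi)f)\in U[f]$, so $[Uf]\subset U[f]$.

**Step 4: transfer.** Since $\varphi_\lambda\circ\varphi_\lambda=\mathrm{id}$, $U(\varphi_\lambda(z)h)=z\,Uh$ and $U(\varphi_\mu(w)h)=w\,Uh$. Multiplication by $1-\bar\lambda z$ is invertible on $[f]$, because $(1-\bar\lambda z)^{-1}$ is a uniform limit of polynomials on $\overline{\mathbb D}$. As $z-\lambda=-(1-\bar\lambda z)\varphi_\lambda(z)$, it follows that $(z-\lambda)[f]=\varphi_\lambda(z)[f]$, and similarly $(w-\mu)[f]=\varphi_\mu(w)[f]$. Hence $U$ maps $(z-\lambda)[f]+(w-\mu)[f]$ onto $z[Uf]+w[Uf]$, and it maps $[f]$ onto $[Uf]$. By Theorem 1 for $Uf$, the image is closed of codimension $1$ in $[Uf]$, so $(z-\lambda)[f]+(w-\mu)[f]$ is closed of codimension $1$ in $[f]$. $\blacksquare$
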